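# First-Fit by Length Schedules Uniform-Power Links within a Constant Factor

## 1. A constant-factor theorem for scheduling in the SINR model

**Theorem 1.** Fix constants $\alpha>2$ and $\beta\ge 1$. There are a constant $C^*=C^*(\alpha,\beta)$ and an algorithm using $O(n^2)$ real-RAM operations with the following guarantee. Take any noise $N\ge 0$, any power $P>0$, and any $n$ links $\ell_v=(s_v,r_v)$ in the Euclidean plane such that no sender coincides with a receiver and every link is feasible alone. Then the algorithm outputs a partition of the links into at most $C^*\chi$ feasible sets, where $\chi$ is the minimum number of feasible sets in such a partition.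

**Theorem 2 (stronger version).** Let $\chi_f\le\chi$ be the minimum of $\sum_A y_A$ over weights $y_A\ge 0$ on the feasible sets $A$ with $\sum_{A\ni v}y_A\ge 1$ for every link $v$. The same algorithm uses at most $C^*\chi_f$ slots; in particular $\chi\le C^*\chi_f$. The result also holds in $\mathbb R^d$ for every $\alpha>d$ and every fixed $\beta>0$ (with a constant that then depends on $d$ as well).

Let us unpack this. A link $\ell_v$ has a sender $s_v$ and a receiver $r_v$. Write $d_{wv}=d(s_w,r_v)$, so $d_{vv}$ is the length of $\ell_v$ and $d_{wv}$ is the distance over which $\ell_w$ disturbs $\ell_v$. All senders use the same power $P$, and a signal that travels a distance $d$ arrives with strength $P/d^\alpha$.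

**Definition (feasible set).** A set $S$ of links is *feasible* if every $\ell_v\in S$ satisfies
$$\frac{P/d_{vv}^{\alpha}}{N+\sum_{\ell_w\in S\setminus\{\ell_v\}}P/d_{wv}^{\alpha}}\ \ge\ \beta .$$

A feasible set can transmit in one time slot: at each receiver, the wanted signal is at least $\beta$ times the noise plus the sum of all other signals. "Feasible alone" means $P/d_{vv}^\alpha\ge\beta N$. Removing links only removes interference, so subsets of feasible sets are feasible. *Scheduling* asks for a partition into as few feasible sets as possible. On a real RAM, arithmetic operations, comparisons and the evaluation of $d^\alpha$ each cost one unit.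

The weights $y_A$ in Theorem 2 form a *fractional cover*. A partition into $\chi$ feasible sets is a fractional cover with all weights $1$, so $\chi_f\le\chi$.

**Example (three links with $\chi_f<\chi$).** Take $\alpha=3$, $\beta=1$, $N=0$. Put three senders at the vertices of an equilateral triangle with centre $0$ and $|s_v|=1$, and let $r_v=\frac1{10}s_v$. Then $d_{vv}=0.9$ and, for $w\ne v$, $d_{wv}^2=1+0.1+0.01=1.11$. So $d_{vv}^{-3}\approx1.372$ and $d_{wv}^{-3}\approx0.855$. A pair is feasible, because $0.855\le1.372$. The triple is not, because $2\cdot0.855=1.71>1.372$. Hence $\chi=2$. Weight $\frac12$ on each pair gives total $\frac32$, and no fractional cover does better: feasible sets have at most two elements, so $3\le\sum_A y_A|A|\le2\sum_A y_A$. Thus $\chi_f=\frac32$.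

The problem comes from "Computing Wireless Capacity", http://www.ru.is/kennarar/mmh/papers/juniform.pdf. The known results stated with it are a polynomial-time constant-factor approximation for the *Single-Slot* problem (find a feasible set of maximum cardinality), and the $O(\log n)$-approximation for Scheduling that one gets by applying it repeatedly. The logarithm is easy to see. If $R$ links remain, some feasible set contains at least $R/\chi$ of them, so a $c$-approximation removes at least $R/(c\chi)$. After $t$ rounds at most $n(1-\frac1{c\chi})^t$ links remain, and this is below $1$ once $t>c\chi\ln n$. This argument counts links and uses no geometry. The algorithm of Theorem 1 does something else: it sorts the links by length and puts each link into the first slot in which the *already placed, shorter* links disturb it little. It never looks at the disturbance that the new link causes to the old ones.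

We prove both theorems together. **Throughout, $d\ge1$, $\alpha>d$ and $\beta>0$ are fixed, and the links lie in $\mathbb R^d$.** Put $\lambda:=\max(1,\beta^{-1/\alpha})$. Let $M$ be a number such that $\mathbb R^d$, for any apex, can be partitioned into $M$ cones in each of which any two directions make an angle of at most $60^\circ$, the apex being assigned to one of them. Such an $M$ exists: cover the compact unit sphere by finitely many caps of angular radius $30^\circ$ and make them disjoint. For Theorem 1 read $d=2$, $\lambda=1$, and $M=6$ (half-open sectors).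

## 2. Tolerances, effective lengths and the order $\prec$

We want to replace the SINR inequality by a linear one that involves only distances between senders. Dividing by $P$ and rearranging, $S$ is feasible if and only if
$$\sum_{w\in S\setminus v}d_{wv}^{-\alpha}\le T_v\quad\text{for all }v\in S,\qquad\text{where } T_v:=\frac1{\beta d_{vv}^\alpha}-\frac NP\ \ge 0. \tag{1}$$
The number $T_v$ is the interference that $v$ tolerates; it is non-negative because $v$ is feasible alone.

Let $Z=\{v:T_v=0\}$. The terms in (1) are strictly positive, so the only feasible set containing $v\in Z$ is $\{v\}$. Let $E$ be the set of the other links. Every cover must give $\{v\}$ weight at least $1$ for each $v\in Z$, and all other nonempty feasible sets lie in $E$. Hence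
$$\chi=|Z|+\chi(E),\qquad \chi_f=|Z|+\chi_f(E). \tag{2}$$

**Definition (effective length).** For $v\in E$ let $L_v:=T_v^{-1/\alpha}\in(0,\infty)$.

Since $T_v\le\beta^{-1}d_{vv}^{-\alpha}$, we have
$$d_{vv}\le\lambda L_v. \tag{3}$$
If $N=0$ and $\beta=1$ then $L_v=d_{vv}$. If $\beta=1$ and $d_{vv}^\alpha=P/(2N)$, then $T_v=2N/P-N/P=\frac12d_{vv}^{-\alpha}$ and $L_v=2^{1/\alpha}d_{vv}$: noise makes a link behave as if it were longer.

As $T_v$ is strictly decreasing in $d_{vv}$, sorting by length is sorting by $L_v$. Let $\prec$ be a total order on $E$ along which $L$ is non-decreasing (ties broken arbitrarily), and let $E_u=\{x\in E:x\prec u\}$. We write $|x-u|$ for $|s_x-s_u|$, the distance between the **senders**, and think of a link as sitting at its sender. Different links may share a position.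

**Definition (weights and relative interference).** For $u,x\in E$ and $X\subseteq E$ put
$$W_u(x)=(L_u+|x-u|)^{-\alpha},\qquad W_u(X)=\sum_{x\in X}W_u(x),\qquad a(x,u)=\frac{W_u(x)}{T_u}=\Big(1+\frac{|x-u|}{L_u}\Big)^{-\alpha}\in(0,1],$$
$$a_X^\prec(u)=\sum_{x\in X,\ x\prec u}a(x,u)=\frac{W_u(X\cap E_u)}{T_u}.$$

So $a(x,u)$ is, up to smoothing, the fraction of $u$'s tolerance used by $x$. If $x$ sits on $u$, then $a(x,u)=1$; at distance $L_u$ it is $2^{-\alpha}$. The sum $a^\prec_X(u)$ counts only links that come before $u$.

## 3. The first-fit rule and why its slots are feasible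

The constants are
$$B:=3^d\alpha\,\zeta(\alpha+1-d),\qquad 0<\theta\le\min\Big\{\frac{1}{(3/2)^\alpha(1+3^\alpha B)},\ \frac1{(4\lambda)^\alpha}\Big\},\qquad \eta:=2^{-\alpha}\theta .$$
Here $B$ is finite because $\alpha>d$, and $\theta$ is any fixed number in this range. In the plane, $B=9\alpha\zeta(\alpha-1)$. When $\lambda=1$ the second bound on $\theta$ follows from the first: since $B\ge1$, the first is at most $(9/2)^{-\alpha}$.

**Algorithm.** Each link of $Z$ gets its own slot. For $x,u\in E$ let $b(x,u)=\min\{1,1/(T_u|x-u|^\alpha)\}$, with $b(x,u)=1$ if $|x-u|=0$. Process $E$ in the order $\prec$, and put $u$ into the slot $S_i$ with the smallest $i$ such that the current content of $S_i$ satisfies $\sum_{x\in S_i}b(x,u)\le\theta$. (An empty slot always qualifies.) Let $S_1,\dots,S_m$ be the resulting nonempty slots.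

*Running time.* Sorting takes $O(n\log n)$. For each $u$, run once through all $x\prec u$, add $b(x,u)$ to the counter of the slot of $x$, and scan the at most $n$ counters. This is $O(n)$ per link and $O(n^2)$ in total.

*Two consequences of the rule.* With $y=|x-u|/L_u$ we have $b(x,u)=\max(1,y)^{-\alpha}$ and $a(x,u)=(1+y)^{-\alpha}$. Since $\max(1,y)\le1+y\le2\max(1,y)$, it follows that $a\le b\le2^\alpha a$. Hence
$$a^\prec_{S_i}(u)\le\theta\quad\text{for }u\in S_i, \tag{G1}$$
$$a^\prec_{S_i}(u)>\eta\quad\text{for }u\in S_j,\ i<j. \tag{G2}$$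
(G2) says that $u$ was rejected by every earlier slot.

The next lemma bounds the interference of a separated set; it is the only place where $\alpha>d$ is used.

**Lemma 3 (packing).** If $X$ is a finite set of points with pairwise distances at least $r>0$ and $z$ is any point, then $\sum_{x\in X}(r+|x-z|)^{-\alpha}\le Br^{-\alpha}$.

*Proof.* Let $n_h=\#\{x\in X:|x-z|<hr\}$ for $h\ge0$, so $n_0=0$. The open balls of radius $r/2$ about these points are disjoint and lie in the ball of radius $(h+\frac12)r$ about $z$. Comparing volumes, $n_h\le(2h+1)^d\le3^dh^d$ for $h\ge1$. A point with $(h-1)r\le|x-z|<hr$ contributes at most $(hr)^{-\alpha}$. Since $n_h\le|X|$ is bounded, summation by parts gives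
$$\sum_{x\in X}(r+|x-z|)^{-\alpha}\le r^{-\alpha}\sum_{h\ge1}(n_h-n_{h-1})h^{-\alpha}=r^{-\alpha}\sum_{h\ge1}n_h\big(h^{-\alpha}-(h+1)^{-\alpha}\big).$$
By the mean value theorem $h^{-\alpha}-(h+1)^{-\alpha}\le\alpha h^{-\alpha-1}$, so the sum is at most $r^{-\alpha}\sum_h3^d\alpha h^{d-\alpha-1}=Br^{-\alpha}$. $\square$

The rule protects the new link from the old ones. The next lemma shows that the old ones are protected too, because the longer links of a slot are far apart.

**Lemma 4 (slots).** (i) For distinct $u,v\in S_i$: $|u-v|\ge3\lambda\max(L_u,L_v)$. (ii) For $u\in S_i$: $\sum_{v\in S_i\setminus u}|u-v|^{-\alpha}\le(1+3^\alpha B)\theta T_u\le T_u$. (iii) Each $S_i$ is feasible.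

*Proof.* **Step 1: separation.** Let $v\prec u$ in $S_i$. By (G1), $a(v,u)\le\theta$, so $1+|u-v|/L_u\ge\theta^{-1/\alpha}\ge4\lambda\ge4$. Subtracting $1$ costs at most a quarter of $\theta^{-1/\alpha}$, hence
$$|u-v|\ge\tfrac34\theta^{-1/\alpha}L_u\ge3\lambda L_u, \tag{4}$$
and $L_u\ge L_v$. This is (i).

**Step 2: interference from shorter links.** For $v\prec u$ in $S_i$ we have $|u-v|\ge L_u$, so the minimum in $b(v,u)$ is its second entry and $|u-v|^{-\alpha}=b(v,u)T_u$. By the rule these sum to at most $\theta T_u$.

**Step 3: interference from longer links.** Let $R=\frac34\theta^{-1/\alpha}L_u$. By (4), the $v\in S_i$ with $v\succ u$ have distance at least $R$ from $u$ and from each other, since the later link of each pair has effective length at least $L_u$. As $|v-u|\ge\frac12(R+|v-u|)$, Lemma 3 gives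
$$\sum_{v\succ u}|v-u|^{-\alpha}\le2^\alpha BR^{-\alpha}=(8/3)^\alpha B\theta T_u\le3^\alpha B\theta T_u .$$
Steps 2 and 3 and the choice of $\theta$ give (ii).

**Step 4: back to receivers.** By (3) and (i), $d_{vu}\ge|v-u|-d_{uu}\ge|v-u|-\lambda L_u\ge\frac23|v-u|$. So $\sum_{v\in S_i\setminus u}d_{vu}^{-\alpha}\le(3/2)^\alpha(1+3^\alpha B)\theta T_u\le T_u$, which is (1). $\square$

The output is therefore a valid schedule, and what remains is to bound $m$.

## 4. Links of equal effective length

Let $d=2$, $\beta\ge1$ (so $\lambda=1$), and suppose that all $L_v$ equal one number $L$. Then a short argument works.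

Let $A$ be feasible. For $v\in A$, (3) gives $d_{wv}\le|w-v|+L$, so $a(w,v)\le d_{wv}^{-\alpha}/T_v$ and $\sum_{w\in A\setminus v}a(w,v)\le1$ by (1). Now let $u\in E$ be arbitrary and let $v$ be an element of $A$ nearest to $u$. For $w\in A\setminus v$ we have $|w-v|\le|w-u|+|u-v|\le2|w-u|$, hence $a(w,u)\le2^\alpha a(w,v)$; here we used $L_u=L_v$. So
$$\sum_{w\in A}a(w,u)\le1+2^\alpha\qquad\text{for every }u\in E. \tag{5}$$
Take $u\in S_m$, sum (G2) over $i<m$, and regroup the links according to an optimal schedule of $E$:
$$\eta(m-1)\le\sum_{i<m}a^\prec_{S_i}(u)\le\sum_{x\in E}a(x,u)\le(1+2^\alpha)\,\chi(E).$$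
So $m\le1+(1+2^\alpha)\chi(E)/\eta$: the total interference at a single link of the last slot decides the matter.

## 5. Short links crowding around a long one

With mixed lengths the same computation stops at (5). The quantity $a(w,v)$ is measured in units of $v$'s tolerance, and a short $v$ tolerates far more than a long $u$.

**Example (one feasible set, unbounded interference).** In the plane let $N=0$, $\beta=1$, so $L_v=d_{vv}$. Let $u$ have sender $0$ and receiver $(1,0)$. Put $k\ge2$ senders equally spaced on the circle of radius $\frac12$ about $0$, at minimum mutual distance $\rho\le1$, each with a receiver at distance $\delta$, where $\delta<\rho/2$ and $\delta\le\frac\rho2k^{-1/\alpha}$. No sender is at a receiver. Let $A$ be the set of the $k$ short links. For $w\ne v$ in $A$, $d_{wv}\ge\rho-\delta\ge\rho/2$, so the interference at $v$ is at most $k(\rho/2)^{-\alpha}\le\delta^{-\alpha}=T_v$. Hence $A$ is feasible and $\chi\le2$. But $a_A^\prec(u)=k(2/3)^\alpha$, which is as large as we like.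

A natural repair is to cap the contribution of each set of the cover. Suppose that sets $A$ with weights $y_A$ cover each link exactly once, and count for $A$ not $a_A^\prec(u)/\eta$ but a capped version $g\big(a_A^\prec(u)/\eta\big)$ with $g\le1$. Then
$$\kappa_u:=\sum_Ay_A\,g\big(a^\prec_A(u)/\eta\big)\le\sum_Ay_A,$$
and it would suffice to show $j-1\le C\kappa_u$ for $u\in S_j$.

This cannot follow from (G2) at $u$ alone. In the example, the partition $\{x_1\},\dots,\{x_k\},\{u\}$ satisfies $a^\prec_{\{x_i\}}(u)=(2/3)^\alpha>\eta$ for all $i\le k$, since $\eta\le8^{-\alpha}$. With the cover $A,\{u\}$ we get $\kappa_u\le1$, because $a^\prec_{\{u\}}(u)=0$. So $k\le C\kappa_u$ fails for large $k$. Of course, for small $\delta$ first-fit does not produce this partition: nothing in the first slot would make it reject $x_2$. We have to use (G2) also at the elements of $A$ themselves. If $v\in A$ was rejected by an earlier slot $S$, then $S$ has interfering elements around $v$. These cannot themselves be crowded by $A$, provided the elements of $A$ hardly disturb $v$. So $S$ contains many links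 that *hardly hear* $A$. At them, the capped count for $A$ is smaller than at $u$, and this drop pays for the slots between $S$ and $u$ in an induction over slots.

To carry this out we need to compare interference measured at different links, which is the subject of the next two sections.

## 6. Near pairs, far pairs, and a dominance lemma

Fix $z\in E$ as reference link and write
$$D_x=L_z+|x-z|,\qquad W(x)=W_z(x)=D_x^{-\alpha}.$$

**Definition (near and far).** A pair $(x,u)$ is *near* (with respect to $z$) if $|x-u|<\frac12D_u$, and *far* otherwise.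

For example, if $L_z=1$ and $u$ has distance $3$ from $z$, then $D_u=4$ and the near $x$ are those within distance less than $2$ of $u$.

For far pairs, interference at $u$ is controlled by weight at $z$: $D_x\le D_u+|x-u|\le3|x-u|$, hence
$$(x,u)\text{ far}\ \Rightarrow\ W_u(x)\le|x-u|^{-\alpha}\le3^\alpha W(x). \tag{6}$$
For near pairs, $W_u(x)$ may exceed $W(x)$ by any factor: if $x$ sits on $u$, then $W_u(x)=T_u$. But the two links have comparable weights: $D_x\le D_u+|x-u|<\frac32D_u$, hence
$$(x,u)\text{ near}\ \Rightarrow\ W(u)\le(3/2)^\alpha W(x). \tag{7}$$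

The next lemma handles near pairs. If each point of $U$ gets more interference from near points of $R$ than from all of $U$, then $R$ carries at least a constant fraction of the weight of $U$.

**Lemma 5 (dominance).** Let $U\subseteq E$ be a set of links with distinct positions and $R$ a finite multiset of links of $E$. For $u\in U$, $r\in R$ let $k_u(r)$ be a finite number with $0\le k_u(r)\le|u-r|^{-\alpha}$ (the bound is $\infty$ if the positions coincide). If
$$\sum_{r\in R,\ (r,u)\text{ near}}k_u(r)>\sum_{v\in U\setminus u}|u-v|^{-\alpha}\qquad\text{for every }u\in U, \tag{8}$$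
then $W(U)\le M(3/2)^\alpha\,W(R)$, where $W(R)$ counts multiplicities.

*Proof.* **Step 1: an assignment.** We let the members of $R$ pay for members of $U$. Process the members of $R$ one by one. For each $r$ take the partition into $M$ cones with apex $r$. In each cone, $r$ picks a nearest-to-$r$ element among the $g\in U$ in that cone that are not yet picked and for which $(r,g)$ is near, if there is one. Each $g$ is picked at most once, each $r$ picks at most $M$ elements, and by (7) each picked $g$ has $W(g)\le(3/2)^\alpha W(r)$. So the picked elements have total weight at most $M(3/2)^\alpha W(R)$.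

**Step 2: everything is picked.** Suppose $u\in U$ is never picked. Let $r\in R$ with $(r,u)$ near. When $r$ was processed, $u$ was available in its cone, so $r$ picked there some $g(r)\ne u$ with $|r-g(r)|\le|r-u|$. Here $u$ is not at the apex, as otherwise $|r-g(r)|=0$ and $g(r)$ would share the position of $u$. We claim $|u-g(r)|\le|u-r|$. If $g(r)$ is at the apex, this is an equality. Otherwise the angle at $r$ between $u$ and $g(r)$ is at most $60^\circ$, and the law of cosines gives
$$|u-g(r)|^2\le|r-u|^2+|r-g(r)|^2-|r-u|\,|r-g(r)|\le|r-u|^2 .$$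
The $g(r)$ are distinct for distinct members $r$ of $R$, because no element is picked twice. Hence
$$\sum_{v\in U\setminus u}|u-v|^{-\alpha}\ge\sum_{r:\,(r,u)\text{ near}}|u-g(r)|^{-\alpha}\ge\sum_{r:\,(r,u)\text{ near}}|u-r|^{-\alpha}\ge\sum_{r:\,(r,u)\text{ near}}k_u(r),$$
which contradicts (8). So all of $U$ is picked, and Step 1 gives the bound. $\square$

## 7. A weak-type bound for first-fit slots

How much of a slot can be heavily disturbed by a set $A$? The next lemma bounds the $W$-weight of the disturbed part by the $W$-weight of $A$. The set $A$ is arbitrary here; only properties of the slot are used.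

**Lemma 6 (weak-type bound).** Let $S=S_i$ for some $i$, let $A\subseteq E$ and $0<s\le1$. Then
$$W\big(\{u\in S\cap E_z:\ a^\prec_A(u)\ge\eta s\}\big)\le\frac{C_1}s\,W(A\cap E_z),\qquad C_1:=\frac{2\cdot3^\alpha B+3M(3/2)^\alpha}\eta .$$

*Proof.* Let $\varphi=W(A\cap E_z)$. If $\varphi=0$, then $A\cap E_z=\emptyset$, so $a_A^\prec(u)=0$ for all $u\prec z$ and the left side is $0$. Let $\varphi>0$, and let $u$ be in the set on the left. Then $\sum_{x\in A,\,x\prec u}W_u(x)\ge\eta sT_u$, and all these $x$ lie in $A\cap E_z$. So the far pairs $(x,u)$ or the near pairs contribute at least $\frac12\eta sT_u$.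

**Step 1: links disturbed from afar have small tolerance, so they are spread out.** If the far pairs contribute that much, then by (6) $\frac12\eta sT_u\le3^\alpha\varphi$, that is, $T_u\le t:=2\cdot3^\alpha\varphi/(\eta s)$, or $L_u\ge r:=t^{-1/\alpha}$. By Lemma 4(i) such $u\in S$ are pairwise at distance at least $r$. If there is one at all, then $L_z\ge L_u\ge r$. So by Lemma 3 their total weight is at most $\sum(r+|u-z|)^{-\alpha}\le Br^{-\alpha}=Bt$.

**Step 2: links disturbed from nearby are dominated.** Let $U_2$ be the set of $u$ for which the near pairs contribute at least $\frac12\eta sT_u$. To meet (8) we amplify: let $R$ consist of $h=\lfloor2/(\eta s)\rfloor+1$ copies of $A\cap E_z$; as $\eta s\le1$, $h\le3/(\eta s)$. Put $k_u(x)=W_u(x)$ if $x\prec u$ and $0$ otherwise; clearly $k_u(x)\le|u-x|^{-\alpha}$. Positions in $U_2\subseteq S$ are distinct, and by Lemma 4(ii)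
$$\sum_{(x,u)\text{ near}}k_u(x)\ge h\cdot\tfrac12\eta sT_u>T_u\ge\sum_{v\in S\setminus u}|u-v|^{-\alpha}\ge\sum_{v\in U_2\setminus u}|u-v|^{-\alpha}.$$
Lemma 5 gives $W(U_2)\le M(3/2)^\alpha h\varphi\le3M(3/2)^\alpha\varphi/(\eta s)$.

The sum of the two bounds is $C_1\varphi/s$. $\square$

Now we fix the cap. Put
$$g(t)=\min(1,\sqrt t),\qquad g_A(u):=g\big(a_A^\prec(u)/\eta\big).$$

**Corollary 7.** Let $F=W(S_i\cap E_z)>0$ and let $u$ be random in $S_i\cap E_z$ with probability $W(u)/F$. Then $\mathbb E\,g_A(u)\le2\sqrt{C_1W(A\cap E_z)/F}$.

*Proof.* Let $Q=C_1W(A\cap E_z)/F$. For $0<y\le1$, $g_A(u)\ge y$ means $a_A^\prec(u)\ge\eta y^2$. Lemma 6 with $s=y^2$ gives $\Pr(g_A\ge y)\le\min(1,Q/y^2)$. If $Q=0$, this gives $\mathbb E\,g_A=0$. Otherwise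
$$\mathbb E\,g_A=\int_0^1\Pr(g_A\ge y)\,dy\le\int_0^\infty\min(1,Q/y^2)\,dy=\sqrt Q+\sqrt Q .\qquad\square$$

**Remark (why a square root).** With $g(t)=\min(1,t)$ the same integration yields, for $0<Q\le1$, only $\int_0^1\min(1,Q/y)\,dy=Q(1+\ln\frac1Q)$. In Section 9 we need the average to be at most half of $g$ evaluated at a multiple of $Q$ with a fixed large factor. The bound $Q(1+\ln\frac1Q)$ is not at most a fixed multiple of $Q$ as $Q\to0$, whereas $2\sqrt Q$ is a fixed multiple of $\sqrt Q$.

## 8. Strong sets and the quiet part of a slot

The sketch in Section 5 needs cover sets whose members hardly disturb each other. Put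
$$\varepsilon:=\frac{2^{-\alpha-3}\eta}{C_1}.$$
Since $\eta\le1\le C_1$, we have $\varepsilon\le2^{-\alpha}$, $\ \varepsilon\le\eta/4$, $\ 2^\alpha\varepsilon=\eta/(8C_1)<\eta/4$, and $4C_1\varepsilon=2^{-\alpha-1}\eta\le\eta/2$.

**Definition (strong set).** $A\subseteq E$ is *strong* if $\sum_{w\in A\setminus v}a(w,v)\le\varepsilon$ for all $v\in A$.

For instance, $a(w,v)\le\varepsilon$ means $|w-v|\ge(\varepsilon^{-1/\alpha}-1)L_v$, so a pair $\{v,w\}$ is strong exactly when $|v-w|\ge(\varepsilon^{-1/\alpha}-1)\max(L_v,L_w)$.

If $A$ is strong and $v\ne w$ are in $A$, then $a(w,v),a(v,w)\le2^{-\alpha}$, so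
$$|v-w|\ge\max(L_v,L_w). \tag{9}$$
In particular positions in $A$ are distinct. Also $|v-w|\ge\frac12(L_v+|v-w|)$, so $|v-w|^{-\alpha}\le2^\alpha a(w,v)T_v$, and
$$\sum_{w\in A\setminus v}|v-w|^{-\alpha}\le2^\alpha\varepsilon T_v<\tfrac\eta4T_v\qquad(v\in A). \tag{10}$$

The next lemma shows that working with strong sets costs only a constant factor.

**Lemma 8 (splitting).** Every feasible $A\subseteq E$ can be partitioned into at most $K:=\lceil2\lambda^\alpha/\varepsilon\rceil^2$ strong sets.

*Proof.* **Step 1: bounded relative interference.** For $v,w\in A$, (3) gives $d_{wv}\le|w-v|+\lambda L_v\le\lambda(|w-v|+L_v)$, so $a(w,v)\le\lambda^\alpha d_{wv}^{-\alpha}/T_v$. By (1), $\sum_{w\in A\setminus v}a(w,v)\le\lambda^\alpha$.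

**Step 2: split twice.** Let $q=\lceil2\lambda^\alpha/\varepsilon\rceil$. Insert the elements of $A$ in any order into $q$ classes, each $v$ into a class in which the earlier elements $w$ have $\sum a(w,v)\le\lambda^\alpha/q\le\varepsilon/2$. Such a class exists, since otherwise the $q$ sums together would exceed $\lambda^\alpha$. Now split each class again into $q$ classes in the same way, using the reverse order. In a resulting set, the elements that come earlier than $v$ contribute at most $\varepsilon/2$ by the first splitting, and those that come later contribute at most $\varepsilon/2$ by the second. So all of the at most $q^2$ resulting sets are strong. $\square$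

**Definition (quiet part).** For a slot $S=S_i$, a set $A\subseteq E$ and the reference link $z$, let
$$\mathrm{Quiet}=\{y\in S\cap E_z:\ a_A^\prec(y)\le\eta/4\}.$$

On it $g_A\le\frac12$. For instance, if $A$ is strong then every $y\in A\cap S\cap E_z$ is quiet, since $a_A^\prec(y)\le\varepsilon\le\eta/4$. The next lemma makes the sketch of Section 5 precise: if much of $A$ was placed in slot $i$ or later, then slot $i$ has a large quiet part.

**Lemma 9 (quiet mass).** Let $S=S_i$, let $A$ be strong, and let $V\subseteq A\cap E_z$ be such that every $v\in V$ lies in some $S_{i'}$ with $i'\ge i$. Then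
$$W(\mathrm{Quiet})\ge c_2W(V),\qquad c_2^{-1}:=\frac{4\cdot3^\alpha B}\eta+M(3/2)^\alpha+1 .$$

*Proof.* **Step 1: members of $V$ inside $S$.** They are quiet, as just noted, so $W(V\cap S)\le W(\mathrm{Quiet})$.

**Step 2: each other $v\in V$ sees quiet mass.** Let $v\in V\setminus S$. It lies in a later slot, so (G2) gives $W_v(S\cap E_v)>\eta T_v$. We discard the part of $S$ that hears $A$. Apply Lemma 6 **with $v$ in the role of $z$** and $s=\frac14$: the part of $S\cap E_v$ where $a_A^\prec(y)\ge\eta/4$ has $W_v$-weight at most
$$4C_1W_v(A\cap E_v)=4C_1a_A^\prec(v)T_v\le4C_1\varepsilon T_v\le\tfrac\eta2T_v ,$$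
because $A$ is strong and $v\in A$. The rest of $S\cap E_v$ is quiet, since $E_v\subseteq E_z$. So $W_v(\mathrm{Quiet}\cap E_v)\ge\frac\eta2T_v$. Return to the reference link $z$: among the pairs $(y,v)$ with $y\in\mathrm{Quiet}\cap E_v$, the far ones or the near ones (with respect to $z$) contribute at least $\frac\eta4T_v$ to this weight.

**Step 3: far case.** For the $v$ whose far pairs contribute this much, (6) gives $\frac\eta4T_v\le3^\alpha W(\mathrm{Quiet})$, so $T_v\le t:=4\cdot3^\alpha W(\mathrm{Quiet})/\eta$. If such $v$ exist, then $t>0$, and with $r=t^{-1/\alpha}$ we have $r\le L_v\le L_z$. By (9) these $v$ are pairwise at distance at least $r$. By Lemma 3 their weight is at most $Br^{-\alpha}=Bt$.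

**Step 4: near case.** Let $U$ be the set of $v$ whose near pairs contribute at least $\frac\eta4T_v$. Apply Lemma 5 with $R=\mathrm{Quiet}$ and $k_v(y)=W_v(y)$ if $y\prec v$, $0$ otherwise. By (10) the near sum is at least $\frac\eta4T_v>\sum_{w\in U\setminus v}|v-w|^{-\alpha}$, so (8) holds and $W(U)\le M(3/2)^\alpha W(\mathrm{Quiet})$.

Adding the bounds of Steps 1, 3 and 4 gives $W(V)\le c_2^{-1}W(\mathrm{Quiet})$. $\square$

## 9. Induction over the slots

Let $\mathcal A$ be a finite family of strong sets with weights $y_A>0$ such that $\sum_{A\ni x}y_A=1$ for every $x\in E$. For $u\in E$ let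
$$\kappa_u:=\sum_{A\in\mathcal A}y_A\,g_A(u)\le\sum_Ay_A,\qquad\text{and put}\quad G:=64C_1,\quad C:=4G^2/c_2 .$$
Note that $G\ge1$ and $c_2\le1$.

**Proposition 10.** For every $j$ and every $u\in S_j$: $\ j-1\le C\kappa_u$.

Before the proof, here is how it runs. Take $z\in S_j$, and compare $\kappa_z$ with averages of $\kappa_u$ over an earlier slot $S_i$, taken with the weights $W_z$. The induction hypothesis bounds $i-1$ by $C$ times such an average. We win if the average of $\kappa_u$ is smaller than $\kappa_z$ by an amount that pays for the slots between $i$ and $j$. There are two sources of a drop. In a *heavy* slot, where $W_z(S_i\cap E_z)$ is far above the rejection threshold, Corollary 7 makes the average of $g_A$ smaller than $g_A(z)$ for every $A$ with $g_A(z)<1$. In a *light* slot, the quiet part supplied by Lemma 9 is a noticeable fraction of the slot, which gives a drop for the $A$ with $g_A(z)=1$; but there the bound of Corollary 7 may exceed $g_A(z)$ when $g_A(z)<1$. So we mix: mostly the heavy slot, with a small share $\frac1G$ of the light one.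

*Proof.* We use induction on $j$; $j=1$ is trivial. Let $j\ge2$, assume the claim for all smaller slot indices, and let $z\in S_j$.

**Step 1: notation at $z$.** With $W=W_z$, put
$$\tau:=\eta T_z,\qquad\varphi_A:=W(A\cap E_z),\qquad F_i:=W(S_i\cap E_z).$$
Since $a_A^\prec(z)=\varphi_A/T_z$, we have $g_A(z)=g(\varphi_A/\tau)$. By (G2), $F_i>\tau$ for all $i<j$. For $i<j$ let $\mathbb E_i$ denote expectation over $u\in S_i\cap E_z$ with probability $W(u)/F_i$. Averaging the induction hypothesis over $S_i\cap E_z$, and using Corollary 7,
$$i-1\le C\,\mathbb E_i\kappa_u=C\sum_Ay_A\,\mathbb E_ig_A,\qquad\mathbb E_ig_A\le2\sqrt{C_1\varphi_A/F_i}\qquad(i<j). \tag{11}$$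

**Step 2: the last heavy slot.** Let $i_1$ be the largest $i<j$ with $F_i\ge G\tau$, and $i_1=0$ if there is none. Let $J=\{i_1+1,\dots,j-1\}$ and $n=|J|=j-1-i_1$; for $i\in J$ we have $\tau<F_i<G\tau$. Let $V_A=A\cap E_z\cap\bigcup_{i\in J}S_i$ and $N_A:=W(V_A)\le\varphi_A$. Each link is covered with total weight exactly $1$, so
$$\sum_Ay_AN_A=\sum_{i\in J}F_i\ge n\tau. \tag{12}$$

**Step 3: quiet mass in the first light slot.** If $n\ge1$, let $i_2=i_1+1=\min J$. Every $v\in V_A$ lies in a slot of index at least $i_2$, so Lemma 9 with $S=S_{i_2}$ and $V=V_A$ gives a set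
$$\mathrm{Quiet}_A\subseteq S_{i_2}\cap E_z,\qquad W(\mathrm{Quiet}_A)\ge c_2N_A,\qquad g_A\le\tfrac12\ \text{on}\ \mathrm{Quiet}_A. \tag{13}$$

There are three cases.

**Case (a): no heavy slot, $i_1=0$.** Here we count directly, without the induction hypothesis. We have $n=j-1\ge1$ and $i_2=1$. By (13), $N_A\le F_1/c_2<G\tau/c_2$. Also $N_A\le\varphi_A$ and $G/c_2\ge1$, so
$$N_A\le\frac{G\tau}{c_2}\min\Big(1,\frac{\varphi_A}\tau\Big)\le\frac{G\tau}{c_2}\,g\Big(\frac{\varphi_A}\tau\Big)=\frac{G\tau}{c_2}\,g_A(z),$$
because $\min(1,t)\le\min(1,\sqrt t)$. Summing with weights $y_A$ and using (12), $(j-1)\tau\le\frac{G\tau}{c_2}\kappa_z$. Since $G/c_2\le C$, $j-1\le C\kappa_z$.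

**Case (b): a heavy slot followed by light ones, $i_1\ge1$ and $n\ge1$.** The aim is a drop of order $n$. By (11) for $i_1$ and for $i_2$, where $i_1-1\le i_2-1$,
$$i_1-1\le C\sum_Ay_Ah_A,\qquad h_A:=\Big(1-\frac1G\Big)\mathbb E_{i_1}g_A+\frac1G\,\mathbb E_{i_2}g_A .$$
Using $F_{i_1}\ge G\tau$, $F_{i_2}>\tau$ and $\frac1G\le\frac1{\sqrt G}$ in (11),
$$h_A\le2\sqrt{\frac{C_1\varphi_A}{G\tau}}+\frac2G\sqrt{\frac{C_1\varphi_A}\tau}\le4\sqrt{\frac{C_1}G}\sqrt{\frac{\varphi_A}\tau}=\frac12\sqrt{\frac{\varphi_A}\tau}. \tag{14}$$
We claim that for every $A$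
$$g_A(z)-h_A\ge\frac{c_2N_A}{2G^2\tau}. \tag{15}$$

If $\varphi_A<\tau$, then $g_A(z)=\sqrt{\varphi_A/\tau}$ and by (14)
$$g_A(z)-h_A\ge\frac12\sqrt{\frac{\varphi_A}\tau}\ge\frac{\varphi_A}{2\tau}\ge\frac{N_A}{2\tau}\ge\frac{c_2N_A}{2G^2\tau}.$$

If $\varphi_A\ge\tau$, then $g_A(z)=1$. By (13) and $F_{i_2}<G\tau$,
$$\mathbb E_{i_2}g_A\le1-\frac12\cdot\frac{W(\mathrm{Quiet}_A)}{F_{i_2}}\le1-\frac{c_2N_A}{2G\tau}.$$
As $\mathbb E_{i_1}g_A\le1$, we get $g_A(z)-h_A\ge\frac1G(1-\mathbb E_{i_2}g_A)\ge\frac{c_2N_A}{2G^2\tau}$. This proves (15).

Summing (15) with weights $y_A$ and using (12), $\kappa_z-\sum_Ay_Ah_A\ge\frac{c_2n}{2G^2}$. Since $C\cdot\frac{c_2}{2G^2}=2$,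
$$j-1=i_1+n\le1+C\sum_Ay_Ah_A+n\le C\kappa_z-2n+n+1\le C\kappa_z .$$

**Case (c): the slot just before $z$ is heavy, $i_1=j-1$ and $n=0$.** Now only one slot has to be paid for, and the members of $A$ in $S_{i_1}$ itself serve as quiet elements. By (11), with $h_A:=\mathbb E_{i_1}g_A$,
$$j-2\le C\sum_Ay_Ah_A,\qquad h_A\le2\sqrt{\frac{C_1\varphi_A}{G\tau}}\le\frac12\sqrt{\frac{\varphi_A}\tau}.$$
Let $M_A=W(A\cap S_{i_1}\cap E_z)\le\varphi_A$. We claim $g_A(z)-h_A\ge M_A/(2F_{i_1})$.

If $\varphi_A<\tau$, then $g_A(z)-h_A\ge\frac12\sqrt{\varphi_A/\tau}\ge\frac{\varphi_A}{2\tau}\ge\frac{M_A}{2F_{i_1}}$, as $F_{i_1}>\tau$.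

If $\varphi_A\ge\tau$, then $g_A(z)=1$. For $u\in A\cap S_{i_1}$, strength gives $a_A^\prec(u)\le\varepsilon\le\eta/4$, so $g_A(u)\le\frac12$ and $h_A\le1-\frac12M_A/F_{i_1}$. This proves the claim.

By the exact covering, $\sum_Ay_AM_A=F_{i_1}$. So $\kappa_z-\sum_Ay_Ah_A\ge\frac12$, and
$$j-1\le1+C\sum_Ay_Ah_A\le C\kappa_z-\frac C2+1\le C\kappa_z,$$
since $C\ge2$. $\square$

## 10. From strong covers to $\chi_f$

*Proof of Theorems 1 and 2.* All slots are feasible: those in $E$ by Lemma 4(iii), and the links of $Z$ because each is feasible alone. The running time was checked in Section 3. If $E=\emptyset$, the algorithm uses $|Z|=\chi_f=\chi$ slots. Let $E\ne\emptyset$; then $\chi_f(E)\ge1$, since even a single link needs total weight $1$.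

**Step 1: an exact optimal cover.** Proposition 10 needs coverage exactly $1$. Take an optimal fractional cover of $E$ by feasible sets; the minimum is attained, as it is a linear program with finitely many variables, a feasible point (all singletons) and a non-negative objective. Treat the links one at a time. If $v$ is covered with total weight $1+\delta>1$, move weight $\delta$ in total from sets $A\ni v$ to the sets $A\setminus\{v\}$ (discarding the weight if this is empty). These are feasible, coverage of other links does not change, and the total weight does not grow. In the end every link of $E$ is covered with total weight exactly $1$, and the total weight is $\chi_f(E)$. (If one only wants Theorem 1, an optimal schedule with all weights $1$ will do.)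

**Step 2: make the sets strong.** Replace each feasible set $A$ of positive weight by the at most $K$ strong sets of Lemma 8, each with weight $y_A$, and merge the weights of identical sets. Each link is still covered exactly once, and the total weight is at most $K\chi_f(E)$.

**Step 3: apply the proposition.** For any $u\in S_m$, Proposition 10 gives
$$m\le1+C\kappa_u\le1+CK\chi_f(E)\le(1+CK)\chi_f(E).$$
By (2) the number of slots is
$$|Z|+m\le(1+CK)\big(|Z|+\chi_f(E)\big)=(1+CK)\,\chi_f\le(1+CK)\,\chi .$$
So $C^*=1+CK$ works. It depends only on $\alpha$, $\beta$ and $d$ (with $\theta$ and $M$ fixed in terms of these), not on $n$, $N$, $P$ or the positions, and the algorithm does not need to know $\chi$. For $d=2$ and $\beta\ge1$ this is Theorem 1 and the planar part of Theorem 2; general $d$, $\alpha>d$ and $\beta>0$ give the rest. Finally, $\chi\le C^*\chi_f$, since the algorithm's partition has at least $\chi$ sets. $\blacksquare$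

## 11. A bound for each single link

Proposition 10 says more than the theorems, since it bounds every link individually. A link $u\in E$ is placed in a slot with number at most
$$1+C\sum_Ay_A\min\Big\{1,\Big(\frac{a_A^\prec(u)}\eta\Big)^{1/2}\Big\},$$
and this holds for *every* exact fractional cover of $E$ by strong sets, in particular for the one obtained from an optimal schedule by Lemma 8. In the example of Section 5, take $\delta$ so small that the set $A$ of the $k$ short links is strong; this is possible because $\sum_{w\in A\setminus v}a(w,v)\le k(\delta/\rho)^\alpha$. With the cover $A,\{u\}$ of weights $1$, a short link $x\in A$ has $a_A^\prec(x)\le\varepsilon\le\eta/4$ and $a^\prec_{\{u\}}(x)=0$, as $x\prec u$. The long link $u$ has $\kappa_u\le1$, so its slot number is at most $1+C$ however large $k$ is.
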